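\title{A highly computable planar graph with no computable 4-coloring}

\begin{abstract}
A graph on a set of natural numbers is highly computable if its vertex set, its edge relation and its degree function are computable. By a theorem of Carstens, every highly computable planar graph has a computable $5$-coloring. We show that five colors cannot be reduced to four: there is a connected highly computable planar graph of maximum degree at most $9$ with no computable $4$-coloring. The graph can be chosen so that the Turing degrees computing a $4$-coloring are exactly the PA degrees, which is the worst possible case for a computable planar graph. The construction combines a plane graph on seven vertices with nested tubes of quadrilaterals that carry information about a coloring over an unbounded distance.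
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Every planar graph, finite or countably infinite, is $4$-colorable: the Four Color Theorem colors each finite subgraph, and compactness assembles these colorings into one. Compactness does not say how to tell which colorings of a finite part extend to the whole graph, so one may ask whether an algorithm that has access to the graph can produce a $4$-coloring. The answer depends on what access means.

Let $\mathbb N=\{0,1,2,\dots\}$. A \emph{graph} $G=(V,E)$ consists of a set $V\subseteq\mathbb N$ of vertices and a symmetric set $E\subseteq V\times V$ of edges. All graphs are simple (no loops or multiple edges). In the problem and in the results quoted below, graphs are also connected and have all degrees finite unless stated otherwise. A graph is \emph{planar} if it can be drawn in the plane with the vertices as distinct points and the edges as arcs that meet only in common endpoints and pass through no other vertex. A \emph{$k$-coloring} is a map $c\colon V\to\{1,\dots,k\}$ with $c(u)\ne c(v)$ whenever $(u,v)\in E$. For an arbitrary map $c$ on the vertices, an edge is \emph{monochromatic} if its ends have the same value, and $c$ is \emph{proper} on a subgraph that has no monochromatic edge.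

The graph $G$ is \emph{computable} if $V$ and $E$ are computable sets, and \emph{highly computable} if moreover some partial computable function returns the degree of each $v\in V$. A coloring is \emph{computable} if it is the restriction to $V$ of a partial computable function; since $V$ is computable, we may give the value $1$ to all numbers outside $V$ and regard the coloring as a total computable function on $\mathbb N$.

In a computable graph one can test any given pair for adjacency, but one may never know that all neighbors of a vertex $v$ have been found. In a highly computable graph one searches until $\deg v$ neighbors have appeared; conversely, an algorithm that outputs the complete finite list of neighbors of each vertex computes both $E$ and the degrees. So in a highly computable graph a coloring algorithm can inspect the whole ball of any finite radius around a vertex before it commits to a color. For small degrees no look-ahead is needed: if a computable graph has maximum degree at most $3$, then giving each vertex, in increasing order, the least color not used on a smaller neighbor is a computable $4$-coloring. In general the following is known.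
\begin{itemize}
\item Bean: there is a $3$-colorable, computable, planar, connected graph with no computable $k$-coloring for any $k$.
\item Bean: every highly computable $k$-colorable graph has a computable $2k$-coloring. Schmerl improved $2k$ to $2k-1$, which is best possible for general highly computable $k$-colorable graphs.
\item It follows from the work of Bean and Schmerl that every highly computable planar graph has a computable $6$-coloring. Carstens improved $6$ to $5$.
\end{itemize}
The remaining case is the \emph{highly computable four color problem}, posed as open in \cite{closedsets}:
\begin{quote}
Does every highly computable planar graph have a computable $4$-coloring?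
\end{quote}

The descent from the general bound $2\cdot4-1=7$ to $6$ and $5$ invites the guess that planarity brings the number down to $4$. There is also a structural reason for optimism. To defeat an algorithm that looks ahead, a graph must make the colors of a few vertices matter arbitrarily far away, and planarity narrows the channels through which they can matter. A triangle is no channel at all: if a finite graph is drawn inside a triangle, it has, together with the triangle, a $4$-coloring, and after permuting the colors this coloring agrees with any prescribed proper coloring of the triangle. Nevertheless the answer is no.

\begin{theorem}\label{thm:A}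
There is an infinite, connected, simple, planar, highly computable graph $G$, of maximum degree at most $9$ and with an explicit drawing in the plane, that has no computable $4$-coloring. Moreover, every total computable $g\colon\mathbb N\to\{1,2,3,4\}$ gives both ends of infinitely many edges of $G$ the same color.
\end{theorem}

A $k$-coloring with $k\le4$ is a $4$-coloring, so Carstens' theorem yields the exact value.

\begin{corollary}\label{cor:five}
The least $k$ such that every highly computable planar graph has a computable $k$-coloring is $k=5$.
\end{corollary}

One can also measure how far from computable the $4$-colorings are. A total function $f$ \emph{computes} $f'$ if some program with access to the values of $f$ as an oracle outputs the values of $f'$; a \emph{Turing degree} is a class of functions that compute one another, and it computes whatever its members compute. A \emph{$\Pi^0_1$ class} is a set of the form $\{X\in2^\omega:\text{no initial segment of $X$ lies in $W$}\}$, where $W$ is a computably enumerable set of finite binary strings. A Turing degree is a \emph{PA degree} if it computes a member of every nonempty $\Pi^0_1$ class.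

\begin{theorem}\label{thm:B}
There is a graph $G$ as in Theorem~\ref{thm:A} such that the Turing degrees computing a $4$-coloring of $G$ are exactly the PA degrees. This is the worst possible: for every computable planar graph, every PA degree computes a $4$-coloring.
\end{theorem}

Section~\ref{sec:model} shows the method on two colors. Sections~\ref{sec:tubes} and~\ref{sec:Y} supply the finite combinatorics for four colors, Section~\ref{sec:G} assembles the infinite graph, and Sections~\ref{sec:A} and~\ref{sec:B} prove the theorems.

\section{A model with two colors}\label{sec:model}

Fix a standard enumeration $\varphi_0,\varphi_1,\dots$ of the partial computable functions, $\varphi_e$ being computed by the $e$-th program. We write $\varphi_e(x){\downarrow}$ if the program halts on input $x$. Whether a given program halts on a given input in exactly $s$ steps, and with which output, is decidable. We use the \emph{padding lemma}: every partial computable function equals $\varphi_e$ for infinitely many $e$.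

To defeat all computable colorings we reserve finitely many vertices for each $e$, wait until $\varphi_e$ has colored them, and then complete the graph so that these colors extend to no coloring. The difficulty is that the wait may be arbitrarily long or infinite, while high computability obliges us to announce all neighbors of the reserved vertices at once. The punishment must therefore take place far from the reserved vertices, at a distance that grows with the waiting time, and the graph in between must remember their colors.

\begin{example}\label{ex:model}
Reserve two vertices $u_0,v_0$ for $e$ and run $\varphi_e$ on both. At stage $s=1,2,\dots$ add a \emph{layer} $u_s,v_s$ with the edges $u_{s-1}u_s$ and $v_{s-1}v_s$, and then perform step $s$ of this computation. If it ends at step $s$ with values in $\{1,2\}$, add no more layers and put a \emph{cap} on layer $s$: the edge $u_sv_s$ if $\varphi_e(u_0)=\varphi_e(v_0)$, and a new vertex adjacent to $u_s$ and $v_s$ if $\varphi_e(u_0)\ne\varphi_e(v_0)$. In a $2$-coloring both colors flip from one layer to the next, so all layers have the same number of colors, one or two. The edge forbids one color on layer $s$, and the new vertex forbids two. Hence $\varphi_e$ is not a $2$-coloring. The neighbors of $u_s$ and $v_s$ are known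 after $s$ steps. Doing this for all $e$ gives a highly computable disjoint union of finite paths and rays, which is $2$-colorable and has no computable $2$-coloring.
\end{example}

This graph is not connected, and for two colors that is unavoidable: a connected computable $2$-colorable graph is colored computably by searching for a path to a fixed vertex and taking the parity of its length. For four colors we need the same three ingredients: layers that transmit a property of the coloring, caps that forbid it, and a guarantee that the reserved vertices exhibit a property that can be forbidden. In the model the guarantee is free, since both possible values can be forbidden. With four colors it is the main obstacle.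

\section{Tubes and caps on a 4-cycle}\label{sec:tubes}

Since a triangle transmits nothing, we grow the graph inside a $4$-cycle $x_0x_1x_2x_3$, with indices modulo $4$. In a proper coloring $c$ only the opposite vertices can share a color, so
\begin{equation}\label{eq:count}
\text{number of colors on the cycle}=4-\bigl(\text{number of true equalities among } c(x_0)=c(x_2),\ c(x_1)=c(x_3)\bigr).
\end{equation}
This number, $2$, $3$ or $4$, is what we try to transmit. \emph{Adding a layer} to the cycle means adding new vertices $y_0,\dots,y_3$ and the edges
\[
y_jy_{j+1},\qquad y_jx_j,\qquad y_jx_{j+1}\qquad(j\in\mathbb Z_4).
\]
The new $4$-cycle $y_0y_1y_2y_3$ can in turn receive a layer; see Figure~\ref{fig:both}, right. Each $y_j$ sees both ends of the edge $x_jx_{j+1}$ and so has only two colors available, which is what makes the layer rigid.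

\begin{lemma}\label{lem:layer}
Let $c$ be a $4$-coloring of a $4$-cycle $x_0x_1x_2x_3$ together with one layer $y_0y_1y_2y_3$. If the $x$-cycle has exactly $2$ colors, so has the $y$-cycle. If the $x$-cycle has exactly $4$ colors, so has the $y$-cycle.
\end{lemma}

\begin{proof}
If the $x$-cycle has two colors, it is colored $p,q,p,q$, and every $y_j$ has a neighbor of color $p$ and one of color $q$. So the $y$-cycle uses only the other two colors, and both occur because $y_0y_1$ is an edge.

Let $c(x_0),\dots,c(x_3)$ be distinct. Then $c(y_j)\in\{c(x_{j+2}),c(x_{j+3})\}$ for each $j$. Suppose that $c(y_j)=c(x_{j+2})$ for some $j$. The neighbor $y_{j-1}$ has a color in $\{c(x_{j+1}),c(x_{j+2})\}$ different from $c(y_j)$, so $c(y_{j-1})=c(x_{(j-1)+2})$. Repeating this around the cycle gives $c(y_l)=c(x_{l+2})$ for all $l$. If no such $j$ exists, then $c(y_l)=c(x_{l+3})$ for all $l$. In both cases the $y$-cycle has four colors.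
\end{proof}

The caps are those of the model. On a last layer $y_0y_1y_2y_3$,
\begin{itemize}
\item \emph{cap $2$} is the edge $y_0y_2$;
\item \emph{cap $4$} is a new vertex, the \emph{hub}, adjacent to $y_0,y_1,y_2,y_3$.
\end{itemize}

\begin{lemma}\label{lem:cap}
Add finitely many layers successively to a $4$-cycle $Q$ and put cap $\tau\in\{2,4\}$ on the last one. Then no $4$-coloring of the resulting graph gives $Q$ exactly $\tau$ colors.
\end{lemma}

\begin{proof}
If $Q$ had exactly $\tau$ colors, then so would the last layer, by Lemma~\ref{lem:layer} and induction on the number of layers. For $\tau=2$ this forces $c(y_0)=c(y_2)$ by \eqref{eq:count}, although $y_0y_2$ is an edge. For $\tau=4$ it leaves no color for the hub.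
\end{proof}

There remains the case of three colors, where exactly one of the two equalities in \eqref{eq:count} holds. On the cycle itself such a coloring could be spoiled by joining the two vertices of equal color. A layer, however, forgets which pair that is. Let the $x$-cycle be colored $p,q,p,r$ and let $s$ be the fourth color. Then $y_0,y_1$ have colors in $\{r,s\}$ and $y_2,y_3$ in $\{q,s\}$, so $(y_0,y_1)$ is colored $(r,s)$ or $(s,r)$ and $(y_2,y_3)$ is colored $(q,s)$ or $(s,q)$. The edges $y_1y_2$ and $y_3y_0$ exclude $(r,s,s,q)$ and $(s,r,q,s)$, and the colorings of the layer are
\begin{equation}\label{eq:three}
(r,s,q,s)\qquad\text{and}\qquad(s,r,s,q).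
\end{equation}
Both have three colors, but the equal pair is $y_1,y_3$ in the first and $y_0,y_2$ in the second. The next proposition, which the proofs of the theorems do not use, shows that as a consequence there is no cap $3$.

\begin{proposition}\label{prop:three}
Let a layer $y_0y_1y_2y_3$ be added to a $4$-cycle $Q$, and let $H$ be a finite graph that contains the $y$-cycle, contains no vertex of $Q$, and is drawn in a closed square whose boundary is the $y$-cycle. Then every proper coloring of $Q$ with exactly three of the colors $1,2,3,4$ extends to a $4$-coloring of $Q$, the layer and $H$.
\end{proposition}

\begin{proof}
First, $H$ has a $4$-coloring with exactly three colors on the $y$-cycle. Take a $4$-coloring $c$ of $H$, which exists by the Four Color Theorem, and suppose that the $y$-cycle has two or four colors. Then the four colors split into two pairs $A\ni c(y_0),c(y_2)$ and $B\ni c(y_1),c(y_3)$. A path from $y_0$ to $y_2$ colored from $A$ and a path from $y_1$ to $y_3$ colored from $B$ would be disjoint; with the $y$-cycle and a new vertex outside the square joined to $y_0,\dots,y_3$ they would form a planar drawing of a subdivision of $K_5$, which does not exist. After shifting indices we may assume that the first path is missing. Exchange the two colors of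 $A$ on the component of $y_0$ in the subgraph of vertices colored from $A$. The result is a $4$-coloring in which, on the $y$-cycle, only $y_0$ has changed color. The truth value of $c(y_0)=c(y_2)$ has switched, so the number of equalities in \eqref{eq:count} has gone from $0$ or $2$ to $1$.

Now take a $3$-colored $Q$. By \eqref{eq:three}, applied after a shift of indices if necessary, the coloring extends to the layer with the same equal pair as in the coloring of $H$ just found. Two $3$-colorings of the $y$-cycle with the same equal pair differ by a permutation of the colors; apply it to the coloring of $H$.
\end{proof}

So an algorithm that puts three colors on every $4$-cycle bounding a tube is safe. We must arrange several such cycles so that this is impossible.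

\section{A plane graph that forces two or four colors}\label{sec:Y}

By \eqref{eq:count}, three colors on a quadrilateral means that exactly one of its two opposite pairs has equal colors. We place three quadrilaterals around a common vertex $m$, with opposite pairs $\{m,b_i\}$ and $\{a_i,a_{i+1}\}$. The pairs $\{a_i,a_{i+1}\}$ form a cycle of length three, so two of their equalities imply the third; joining the $b_i$ to one another allows at most one equality $c(m)=c(b_i)$.

Let $Y$ be the graph with vertices $m,a_1,a_2,a_3,b_1,b_2,b_3$, indices modulo $3$, and the twelve edges
\[
ma_i,\qquad a_ib_i,\qquad b_ia_{i+1},\qquad b_ib_{i+1}\qquad(i=1,2,3).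
\]
It contains the $4$-cycles $Q_i=m\,a_i\,b_i\,a_{i+1}$, which bound faces in Figure~\ref{fig:both}, left.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.5,font=\small]
\draw (270:1)--(30:1)--(150:1)--cycle;
\draw (210:0.3)--(270:1)--(330:0.3)--(30:1)--(90:0.3)--(150:1)--cycle;
\foreach \t in {90,210,330} \draw (0,0)--(\t:0.3);
\foreach \t/\r/\l in {0/0/m,210/0.3/a_1,330/0.3/a_2,90/0.3/a_3,270/1/b_1,30/1/b_2,150/1/b_3}
  \node[circle,draw,fill=white,inner sep=1pt] at (\t:\r) {$\l$};
\foreach \t/\l in {270/1,30/2,150/3} \node at (\t:0.42) {$Q_{\l}$};
\begin{scope}[shift={(2.5,-0.15)},scale=0.85]
\foreach \j in {0,1,2,3} {
  \draw ({90*\j}:1)--({90*\j+90}:1)--({90*\j+45}:0.5)--cycle;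
  \draw ({90*\j+45}:0.5)--({90*\j+135}:0.5)--({90*\j+90}:0.25)--cycle;
  \draw ({90*\j}:0.25)--({90*\j+90}:0.25);
  \draw[dashed] (0,0)--({90*\j}:0.25);
  \fill ({90*\j}:1) circle (0.02) ({90*\j+45}:0.5) circle (0.02) ({90*\j}:0.25) circle (0.02);
  \node at ({90*\j}:1.12) {$x_{\j}$};
  \node at ({90*\j+45}:0.61) {$y_{\j}$}; }
\fill (0,0) circle (0.02);
\end{scope}
\end{tikzpicture}
\caption{Left: the seven-vertex graph $Y$ with its quadrilateral faces $Q_1,Q_2,Q_3$; no $4$-coloring gives all three of them exactly three colors. Right: a $4$-cycle $x_0x_1x_2x_3$ with two nested layers, the first being $y_0y_1y_2y_3$; the dashed edges join the hub of cap $4$ to the second layer.}\label{fig:both}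
\end{figure}

\begin{lemma}\label{lem:Y}
In every $4$-coloring $c$ of $Y$, some $Q_i$ has exactly $2$ or exactly $4$ colors.
\end{lemma}

\begin{proof}
Suppose that every $Q_i$ has exactly three colors. By \eqref{eq:count}, for each $i$ exactly one of $c(m)=c(b_i)$ and $c(a_i)=c(a_{i+1})$ holds. The colors $c(b_1),c(b_2),c(b_3)$ are pairwise distinct, so $c(m)=c(b_i)$ fails for at least two indices $i$. For these, $c(a_i)=c(a_{i+1})$, and two such equalities give $c(a_1)=c(a_2)=c(a_3)$. Now the second equality holds for every $i$, so the first fails for every $i$, and $c(m),c(b_1),c(b_2),c(b_3)$ are four distinct colors. The common color of the $a_i$ differs from all of them, because $a_i$ is adjacent to $m$ and to $b_i$. That makes five colors, a contradiction.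
\end{proof}

Let $P=\{1,2,3\}\times\{2,4\}$, and say that a map $c$ on the vertices of $Y$ \emph{realizes} $(i,\tau)\in P$ if it takes exactly $\tau$ values on $Q_i$. Lemma~\ref{lem:Y} says that every $4$-coloring of $Y$ realizes some pair.

\begin{remark}\label{rem:Y}
All six pairs are needed. Color $b_1,b_2,b_3$ with $1,2,3$ and $m$ with $1$. Coloring $a_1,a_2,a_3$ with $4,4,4$ gives $Q_1,Q_2,Q_3$ respectively $2,3,3$ colors, and coloring them $2,4,4$ gives $3,3,4$ colors. Rotating the indices, each pair in $P$ is the only pair realized by some $4$-coloring. With five colors the lemma fails: color $b_i$ with $i$, $m$ with $4$ and all $a_i$ with $5$; then every $Q_i$ has three colors.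
\end{remark}

\section{The graph $G_\psi$}\label{sec:G}

We take one copy $Y_e$ of $Y$ for each $e\in\mathbb N$, grow a tube in each of its three quadrilateral faces, and attach the copies to a ray. Which tube is capped, and how, is dictated by a partial computable function $\psi$ from $\mathbb N$ to $P$; the two theorems use different choices of $\psi$. Fix a program for $\psi$ in which every halting computation takes at least one step.

\emph{Names.} The possible vertices are $r_e$, the seven vertices of $Y_e$, the layer vertices $y^{e,i,s}_j$ and the hubs $h^{e,i,s}$, for $e\in\mathbb N$, $i\in\{1,2,3\}$, $s\ge1$, $j\in\{0,1,2,3\}$. We write them as the tuples $(0,e,0,0,0)$, $(1,e,k,0,0)$ with $1\le k\le7$, $(2,e,i,s,j)$ and $(3,e,i,s,0)$, and identify a tuple $(n_1,\dots,n_5)$ with the number $2^{n_1}3^{n_2}5^{n_3}7^{n_4}11^{n_5}$. One can decide whether a number is a name and recover the tuple. The names do not depend on $\psi$.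

\emph{The graph.} Say that \emph{tube $(e,i)$ is capped at $s$ with $\tau$} if the program for $\psi$ halts on input $e$ in exactly $s$ steps with value $(i,\tau)$. The graph $G_\psi$ consists of
\begin{itemize}
\item all $r_e$, with the edges $r_er_{e+1}$;
\item all $Y_e$, with the edges of $Y$ and an edge from $r_e$ to the vertex $b_1$ of $Y_e$;
\item for each $(e,i)$, layers $s=1,2,3,\dots$ added successively to the cycle $Q_i$ of $Y_e$, which counts as layer $0$ with vertices $m,a_i,b_i,a_{i+1}$ numbered $0,1,2,3$; layer $s\ge1$ has vertices $y^{e,i,s}_0,\dots,y^{e,i,s}_3$. If tube $(e,i)$ is capped at $s_0$ with $\tau$, exactly the layers $1,\dots,s_0$ are added and layer $s_0$ gets cap $\tau$, with hub $h^{e,i,s_0}$ if $\tau=4$. Otherwise all layers $s\ge1$ are added and there is no cap.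
\end{itemize}
The \emph{block} $B_e$ is the subgraph induced by $Y_e$ and the layers and cap of its three tubes. Different blocks have no vertex in common.

\begin{lemma}\label{lem:G}
$G_\psi$ is an infinite, connected, simple, planar, highly computable graph of maximum degree at most $9$.
\end{lemma}

\begin{proof}
\emph{High computability.} All $r_e$ and all vertices of $Y_e$ are present. The vertex $y^{e,i,s}_j$ is present unless $\psi(e)$ halts in fewer than $s$ steps with first coordinate $i$, and $h^{e,i,s}$ is present if and only if $\psi(e)$ halts in exactly $s$ steps with value $(i,4)$. So $V$ is computable. It remains to compute neighbor lists. Since a halting computation takes at least one step, layer $1$ of every tube exists and layer $0$ is never capped, so the neighbors of $r_e$ and of the vertices of $Y_e$ do not depend on $\psi$. A hub is adjacent to the four vertices of its layer. Vertex $j$ of layer $s\ge1$ of tube $(e,i)$ is adjacent to the vertices $j\pm1$ of layer $s$ and the vertices $j,j+1$ of layer $s-1$; in addition, to the vertices $j-1,j$ of layer $s+1$ if the tube is not capped at $s$, to the hub if it is capped at $s$ with $4$, and, for even $j$, to vertex $j+2$ of layer $s$ if it is capped at $s$ with $2$. Running $\psi(e)$ for $s$ steps decides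 the case.

\emph{Degrees.} A vertex of $Y_e$ gains two neighbors for each $Q_i$ on which it lies. Thus $m$ has degree $3+3\cdot2=9$, each $a_i$ has degree $3+2\cdot2=7$, the vertices $b_2,b_3$ have degree $4+2=6$, and $b_1$ has degree $7$. By the lists above, a vertex of an uncapped layer has degree $6$, a vertex of a capped layer at most $5$, a hub $4$, and $r_e$ at most $3$.

\emph{Infinite, connected, simple.} The ray $r_0r_1\dots$ is infinite, the connected graph $Y_e$ is joined to $r_e$, and each layer vertex or hub has a neighbor in the preceding layer or in its own layer, respectively. The only edge ever added between two existing vertices, apart from $r_eb_1$, is cap $2$, whose ends are opposite on their cycle and so were not adjacent.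

\emph{Drawing of $Y$.} In polar coordinates put $m$ at the origin, $b_1,b_2,b_3$ at radius $1$ and angles $270^\circ,30^\circ,150^\circ$, and $a_1,a_2,a_3$ at radius $1/3$ and angles $210^\circ,330^\circ,90^\circ$; draw all edges straight. The triangle $b_1b_2b_3$ has inradius $1/2$, so the $a_i$ are interior points, and the other nine edges meet its sides only in vertices. The six rays from $m$ through the other vertices cut the plane into six sectors. The edges $ma_i$ lie on rays, and the six edges $a_ib_i$, $b_ia_{i+1}$ lie one in each sector and meet the rays only at their ends. So there is no crossing, and $Q_i$ bounds a face whose closure is the union of the triangles $ma_ib_i$ and $mb_ia_{i+1}$. Scale this picture by $1/4$ and move $m$ to $(e,1)$ to draw $Y_e$, and put $r_e$ at $(e,0)$. The copies lie in disjoint disks above the horizontal axis, $b_1=(e,3/4)$ is the lowest point of $Y_e$, and the segments $r_er_{e+1}$ and $r_eb_1$ cross nothing.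

\emph{Drawing of a tube.} Let $p^s_j$ be the point with polar coordinates $(2^{-s},\,j\pi/2+s\pi/4)$ and let $S_s$ be the closed square with corners $p^s_0,\dots,p^s_3$. The map that is affine on each of the triangles $ma_ib_i$, $mb_ia_{i+1}$ and sends $m,a_i,b_i,a_{i+1}$ to $p^0_0,\dots,p^0_3$ is a homeomorphism of the closed face onto $S_0$, so we may draw the tube in $S_0$. Put vertex $j$ of layer $s$ at $p^s_j$ and draw all edges straight. Layers $s$ and $s+1$ are the image of layers $0$ and $1$ under a rotation and scaling about the origin, so consider
\[
x_0=(1,0),\ x_1=(0,1),\ x_2=(-1,0),\ x_3=(0,-1),
\]
\[
y_0=(t,t),\ y_1=(-t,t),\ y_2=(-t,-t),\ y_3=(t,-t),\qquad t=\sqrt2/4 .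
\]
Here $S_0=\{|u|+|v|\le1\}$ and $2t<1$, so $S_1$ lies in the interior of $S_0$, and an edge from $x_j$ to a corner of $S_1$ meets the boundary of $S_0$ only in $x_j$. The edges $x_0y_0$ and $x_0y_3$ lie in the half-plane $u\ge t$ and meet the line $u=t$ only in $y_0$ and $y_3$, so they meet $S_1\subseteq\{u\le t\}$ only there; rotation by $\pi/2$ gives the same for the other $x_j$. The eight rays from the origin at angles $l\pi/4$ bound eight sectors; the eight connecting edges lie one in each sector and meet the rays only at their ends, so they do not cross one another. Thus the edges between layers $s$ and $s+1$ are drawn without crossings in the ring between the boundaries of the nested squares $S_s$ and $S_{s+1}$. Cap $2$ is a diagonal of the last square, and the hub is placed at its center. An uncapped tube accumulates only at the center, which is then not a point of the drawing.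
\end{proof}

The purpose of the caps is recorded in the next lemma, stated for arbitrary maps because the last claim of Theorem~\ref{thm:A} concerns maps that are not proper.

\begin{lemma}\label{lem:avoid}
Let $c\colon V\to\{1,2,3,4\}$ be a map on the vertices of $G_\psi$ that is proper on the block $B_e$. Then $c$ realizes some pair of $P$ on $Y_e$, and if $\psi(e){\downarrow}$, then $c$ does not realize $\psi(e)$ on $Y_e$.
\end{lemma}

\begin{proof}
The first claim is Lemma~\ref{lem:Y}. If $\psi(e){\downarrow}=(i,\tau)$, then tube $(e,i)$ has finitely many layers and cap $\tau$, and Lemma~\ref{lem:cap} applies to the subgraph of $B_e$ formed by $Q_i$, these layers and the cap.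
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Order $P$ lexicographically. To compute $\psi(e)$, run $\varphi_e$ on the seven names of the vertices of $Y_e$. If all seven computations halt with values in $\{1,2,3,4\}$ and these values realize a pair of $P$, output the least such pair; otherwise diverge. The names were fixed independently of $\psi$, so this definition is not circular, and $\psi$ is partial computable. Let $G=G_\psi$. Lemma~\ref{lem:G} and its proof give the structural properties and the drawing.

Let $g\colon\mathbb N\to\{1,2,3,4\}$ be total computable and let $e$ be an index with $\varphi_e=g$. Suppose that $g$ is proper on $B_e$. By the first claim of Lemma~\ref{lem:avoid}, $g$ realizes a pair on $Y_e$, so $\psi(e){\downarrow}$ and $g$ realizes $\psi(e)$. This contradicts the second claim. Hence $B_e$ contains an edge that is monochromatic under $g$. By the padding lemma there are infinitely many such $e$, and the blocks are disjoint, so infinitely many edges of $G$ are monochromatic. A computable $4$-coloring of $G$ would extend to such a $g$ without monochromatic edges, so none exists. \qed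

\section{Colorings and PA degrees}\label{sec:B}

A \emph{tree} is a set $T$ of finite binary strings closed under initial segments, and a \emph{path} of $T$ is an $X\in2^\omega$ all of whose finite initial segments lie in $T$. By K\"onig's lemma, a tree has a path if and only if it is infinite. The $\Pi^0_1$ classes are exactly the sets of paths of computable trees. Indeed, for a computable tree take for $W$ its complement; conversely, given $W$, let $T$ consist of the strings $\sigma$ no initial segment of which is enumerated into $W$ within $|\sigma|$ steps. So a degree is PA if and only if it computes a path of every infinite computable tree.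

\subsection*{PA degrees suffice}

\begin{proposition}\label{prop:upper}
Let $G=(V,E)$ be a computable planar graph. Every PA degree computes a $4$-coloring of $G$.
\end{proposition}

\begin{proof}
Let a binary string $\sigma$ assign to each $v$ with $2v+1<|\sigma|$ the color $1+2\sigma(2v)+\sigma(2v+1)$, and let $T$ be the set of all $\sigma$ under which no edge of $G$ between colored numbers is monochromatic. Then $T$ is a computable tree. For each $n$ the subgraph of $G$ on $V\cap\{0,\dots,n-1\}$ is finite and planar, so the Four Color Theorem provides a string of length $2n$ in $T$. Thus $T$ is infinite, and each path of $T$ computes a map on $\mathbb N$ whose restriction to $V$ is a $4$-coloring of $G$.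
\end{proof}

The proof uses neither connectedness nor finiteness of the degrees.

\subsection*{Diagonally noncomputable functions}

By Lemma~\ref{lem:avoid}, a $4$-coloring of $G_\psi$ names for every $e$ one of six values that differs from $\psi(e)$, whether or not it is yet known that $\psi(e)$ converges. The strongest use of this is to let $\psi(e)$ follow $\varphi_e(e)$. A total function $d\colon\mathbb N\to\{0,\dots,k-1\}$ is \emph{$\mathrm{DNC}_k$} if $d(e)\ne\varphi_e(e)$ whenever $\varphi_e(e){\downarrow}$. With two values, avoiding a wrong answer means giving the right one, and this is enough to climb a tree. We use the \emph{s-m-n theorem}: if $\Phi(x,y,z)$ is partial computable, there is a total computable $q$ such that $\varphi_{q(x,y)}$ is the partial function $z\mapsto\Phi(x,y,z)$, and likewise for one parameter.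

\begin{lemma}\label{lem:dnc2}
A $\mathrm{DNC}_2$ function $d$ computes a path of every infinite computable tree $T$.
\end{lemma}

\begin{proof}
Call a string \emph{good} if it has infinitely many extensions in $T$. The empty string is good, good strings lie in $T$, and a good $\sigma$ has a good child $\sigma0$ or $\sigma1$. Let $q$ be total computable such that $\varphi_{q(\sigma)}$ ignores its input, searches for the least $n>|\sigma|$ such that exactly one of $\sigma0,\sigma1$ has an extension of length $n$ in $T$, and then outputs the $i$ for which $\sigma i$ has none. We claim that if $\sigma$ is good, then so is its child $\sigma\,d(q(\sigma))$. If both children are good, there is nothing to prove. Otherwise let $\sigma i$ be not good and $\sigma(1-i)$ good. Since $T$ is closed under initial segments, $\sigma(1-i)$ has extensions in $T$ of every length $n>|\sigma|$, whereas $\sigma i$ has none for large $n$. So the search halts, and its output is $i$. Thus $\varphi_{q(\sigma)}(q(\sigma))=i$ and $d(q(\sigma))=1-i$. Starting from the empty string and passing repeatedly from $\sigma$ to $\sigma\,d(q(\sigma))$ produces a path of $T$ computable from $d$.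
\end{proof}

A coloring gives only a $\mathrm{DNC}_6$ function, and avoiding one value out of six decides no binary choice. The following lemma of Jockusch \cite{jockusch} reduces the number of values: a function that avoids a pair of values must avoid one of the two coordinates, and one of the two sides can be exploited systematically. We include the proof.

\begin{lemma}\label{lem:square}
Every $\mathrm{DNC}_{k^2}$ function $f$ computes a $\mathrm{DNC}_k$ function.
\end{lemma}

\begin{proof}
Identify a pair $(u,v)\in\{0,\dots,k-1\}^2$ with $ku+v\in\{0,\dots,k^2-1\}$. Let $q$ be total computable such that $\varphi_{q(x,y)}$ ignores its input, outputs the pair $(\varphi_x(x),\varphi_y(y))$ if both computations halt with values below $k$, and diverges otherwise. Write $f(q(x,y))=(f_1(x,y),f_2(x,y))$; the functions $f_1,f_2$ are total, computable from $f$, and have values below $k$. For no $x,y$ do we have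
\begin{equation}\label{eq:both}
\varphi_x(x){\downarrow}=f_1(x,y)\quad\text{and}\quad\varphi_y(y){\downarrow}=f_2(x,y),
\end{equation}
since then $\varphi_n(n){\downarrow}=f(n)$ for $n=q(x,y)$.

Suppose first that for some $x$ there is no $y$ with $\varphi_y(y){\downarrow}=f_2(x,y)$. For this fixed $x$ the function $y\mapsto f_2(x,y)$ is $\mathrm{DNC}_k$ and computable from $f$. Otherwise every $x$ has such a $y$. Given $x$, go through all pairs $(y,s)$ until one is found such that $\varphi_y(y)$ halts within $s$ steps with value $f_2(x,y)$, and put $d(x)=f_1(x,y)$. Then $d$ is total and computable from $f$, and $d(x)\ne\varphi_x(x)$ whenever $\varphi_x(x){\downarrow}$, because \eqref{eq:both} is impossible.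
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:B}}

Fix a bijection $(i,\tau)\mapsto\langle i,\tau\rangle$ from $P$ onto $\{0,\dots,5\}$. Let $\psi(e)=(i,\tau)$ if $\varphi_e(e){\downarrow}=\langle i,\tau\rangle$, and let $\psi(e)$ diverge if $\varphi_e(e)$ diverges or exceeds $5$. Let $G=G_\psi$, to which Lemma~\ref{lem:G} applies. For a map $c\colon V\to\{1,2,3,4\}$ let $h_c(e)$ be the least $\langle i,\tau\rangle$ such that $c$ realizes $(i,\tau)$ on $Y_e$, and $h_c(e)=0$ if $c$ realizes no pair on $Y_e$. The function $h_c$ is total, and $c$ computes it from its values on the seven vertices of $Y_e$. We claim that
\begin{equation}\label{eq:dnc}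
c\text{ proper on }B_e\ \text{ and }\ \varphi_e(e){\downarrow}\quad\Longrightarrow\quad h_c(e)\ne\varphi_e(e).
\end{equation}
If $\varphi_e(e)>5$, this holds because $h_c(e)\le5$. If $\varphi_e(e)=\langle i,\tau\rangle$, then $\psi(e)=(i,\tau)$, and by Lemma~\ref{lem:avoid} the number $h_c(e)$ codes a realized pair while $(i,\tau)$ is not realized.

The graph $G$ has all the properties in Theorem~\ref{thm:A}. Indeed, if $g\colon\mathbb N\to\{1,2,3,4\}$ is total computable, then so is $h_g$, hence $h_g=\varphi_e$ for infinitely many $e$. For each of them $h_g(e)=\varphi_e(e)$, so by \eqref{eq:dnc} the block $B_e$ contains a monochromatic edge.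

Let $c$ be a $4$-coloring of $G$. By \eqref{eq:dnc}, $h_c$ is $\mathrm{DNC}_6$, and therefore $\mathrm{DNC}_{16}$. Lemma~\ref{lem:square} with $k=4$ and then with $k=2$ shows that $c$ computes a $\mathrm{DNC}_2$ function, and by Lemma~\ref{lem:dnc2} it computes a path of every infinite computable tree. So every Turing degree that computes a $4$-coloring of $G$ is a PA degree. The converse, and the last sentence of the theorem, are Proposition~\ref{prop:upper}. \qed

\begin{thebibliography}{9}

\bibitem{closedsets}
\emph{Effectively Closed Sets: $\Pi^0_1$ Classes}, draft, May 2017.
\texttt{https://people.clas.ufl.edu/\allowbreak cenzer/\allowbreak files/\allowbreak Closed-Sets-Book-2017.pdf}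

\bibitem{jockusch}
Jockusch, 1989.

\end{thebibliography}
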